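# Convex hulls of $\varepsilon$-weakly relatively compact sets: the optimal constant is $3$

## 1. The summing sequence in $c_0$

Take $X=c_0$ with the sup norm, so that $X^*=\ell_1$ and $X^{**}=\ell_\infty$. On bounded subsets of $\ell_\infty$ the weak$^*$ topology $\sigma(\ell_\infty,\ell_1)$ is the topology of coordinatewise convergence. Let
$$s_n=(\underbrace{1,\dots,1}_{n},0,0,\dots)\in c_0,\qquad M=\{s_1,s_2,\dots\}.$$

How far is $M$ from being relatively weakly compact in $c_0$? Its weak$^*$ closure is $K=M\cup\{\mathbf 1\}$ with $\mathbf 1=(1,1,\dots)$, because $s_n\to\mathbf 1$ coordinatewise and a convergent sequence together with its limit is compact. For $x\in c_0$ we have $\|\mathbf 1-x\|\ge |1-x(n)|\to1$, and $x=0$ gives exactly $1$. So $\mathbf 1$ is at distance $1$ from $c_0$. The set $M$ lies inside $c_0$, but its weak$^*$ closure sticks out of $c_0$ by $1$.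

Now take the convex hull of $M$ and close again. The set of all nonincreasing sequences with first coordinate $1$ and values in $[0,1]$ is convex, coordinatewise closed, and contains $M$; so it contains $\overline{\operatorname{co}M}^{w^*}$. If $r$ is such a sequence and $a=\lim_i r(i)$, then $r-a\mathbf 1\in c_0$, so the distance from $r$ to $c_0$ is at most $a\le1$. The convex hull cost nothing: after the hull and the second closure we still stick out by at most $1$.

Is this always so? Suppose the weak$^*$ closure of $M$ sticks out of $X$ by at most $\varepsilon$. By how much can the weak$^*$ closure of $\operatorname{co}M$ stick out? We shall see that the answer can be more than $\varepsilon$, and that the right factor is $3$.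

## 2. $\varepsilon$-WRK sets and the constant $c^*$

Throughout, $X$ is a real Banach space, identified with its canonical image in $X^{**}$; $B_{X^{**}}$ is the closed unit ball of $X^{**}$; $\overline M^{w^*}$ is the closure of $M\subset X^{**}$ in $\sigma(X^{**},X^*)$; and $\operatorname{co}M$ is the convex hull.

**Definition.** Let $\varepsilon\ge0$. A bounded set $M\subset X^{**}$ is called *$\varepsilon$-weakly relatively compact* ($\varepsilon$-WRK) with respect to $X$ if
$$\overline M^{w^*}\subset X+\varepsilon B_{X^{**}}.$$

In Section 1, $M$ is $1$-WRK, and it is not $\alpha$-WRK for any $\alpha<1$. For $M\subset X$ and $\varepsilon=0$ the definition says that $M$ is relatively weakly compact. The notion is isometric: for a fixed set it may depend on the chosen equivalent norm. For instance, if the norm of $c_0$ is doubled, all distances double and the set $M$ of Section 1 becomes $2$-WRK but not $\alpha$-WRK for any $\alpha<2$.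

**Definition.** Let $c^*$ be the infimum of all $c\ge0$ with the following property: for every Banach space $X$ (with any norm), every $\varepsilon\ge0$ and every bounded $\varepsilon$-WRK set $M\subset X^{**}$, the set $\operatorname{co}M$ is $c\varepsilon$-WRK.

The problem of determining $c^*$ comes from "Convexity and $w^*$-compactness in Banach spaces". Two known results are recorded with it. First, $\operatorname{co}M$ is always $5\varepsilon$-WRK. Second, there are an $\varepsilon>0$, an equivalent norm on $\ell_\infty$ and a bounded set $M\subset\ell_\infty^{**}$ that is $\varepsilon$-WRK in that norm, such that $\operatorname{co}M$ is not $\alpha$-WRK for any $\alpha<3\varepsilon$. So $3\le c^*\le5$. We shall use neither result.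

It is convenient to work with distances. For $\emptyset\ne Z\subset X^{**}$ and $A\subset X^{**}$ put
$$d(r,Z)=\inf_{z\in Z}\|r-z\|,\qquad \hat d(A,Z)=\sup_{a\in A}d(a,Z).$$
In Section 1, $\hat d(M,c_0)=0$ and $\hat d(K,c_0)=1$. If $M$ is $\varepsilon$-WRK, then $\hat d(\overline M^{w^*},X)\le\varepsilon$. In the other direction, $\hat d(\overline M^{w^*},X)\le\varepsilon$ gives that $M$ is $\varepsilon'$-WRK for every $\varepsilon'>\varepsilon$; whether one may take $\varepsilon'=\varepsilon$ depends on whether best approximants exist, and we come back to this in Section 9.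

**Theorem A.** Let $X$ be a Banach space, $Z\subset X$ nonempty and convex (for instance $Z=X$), $M\subset X^{**}$ bounded and nonempty, and $K=\overline M^{w^*}$. Then
$$\hat d\big(\overline{\operatorname{co}M}^{w^*},Z\big)\le 2\,\hat d(K,Z)+\hat d(M,Z)\le 3\,\hat d(K,Z).$$

**Theorem B.** There is a closed subspace $X\subset\ell_\infty$ with the sup norm such that, for all $0\le\eta\le\varepsilon$ with $\varepsilon>0$, there is a bounded $M\subset X^{**}$ with
$$M\subset X+\eta B_{X^{**}},\qquad \overline M^{w^*}\subset X+\varepsilon B_{X^{**}},$$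
and some $r\in\overline{\operatorname{co}M}^{w^*}$ with $d(r,X)\ge2\varepsilon+\eta$ (hence $=2\varepsilon+\eta$ by Theorem A).

**Theorem C.** $c^*=3$.

Theorem A gives $c^*\le3$, and Theorem B with $\eta=\varepsilon$ gives $c^*\ge3$. For $\varepsilon=0$ and $M\subset X$, Theorem A with $Z=X$ contains Krein's theorem: if $\overline M^{w^*}\subset X$, then $\overline{\operatorname{co}M}^{w^*}\subset X$, because $X$ is closed.

## 3. Textbook facts in the form we need

**(F1) Separation.** Let $Z\subset X^{**}$ be nonempty and convex and let $d=d(r,Z)>0$. The open ball of center $r$ and radius $d$ is convex, open and disjoint from $Z$. By Hahn–Banach there is $z\in X^{***}$, which we may normalize to $\|z\|=1$, such that $\sup_Zz$ is at most the infimum of $z$ on the ball, and that infimum is $z(r)-d$. Thus $\sup_Zz\le z(r)-d$. If $Z=X$, a linear functional bounded above on the subspace $X$ vanishes there, so $z\in X^\perp$ and $z(r)\ge d$; since also $z(r)=z(r-x)\le\|r-x\|$ for all $x\in X$, we get $z(r)=d$.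

**(F2) Goldstine's theorem, one level up.** $B_{X^*}$ is $\sigma(X^{***},X^{**})$-dense in $B_{X^{***}}$. So, given $z\in B_{X^{***}}$, finitely many elements $p_1,\dots,p_l\in X^{**}$ and $\theta>0$, there is $y\in B_{X^*}$ with $|p_i(y)-z(p_i)|<\theta$ for all $i$.

**(F3) Barycenters.** Let $M\subset X^{**}$ be bounded and nonempty and $K=\overline M^{w^*}$, which is $w^*$-compact by Banach–Alaoglu. For every $r\in\overline{\operatorname{co}M}^{w^*}$ there is a Radon probability $\mu$ on $K$ with
$$r(x^*)=\int_Kk(x^*)\,d\mu(k)\qquad(x^*\in X^*).\tag{1}$$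
Indeed, every Radon probability $\mu$ on $K$ defines an element of $X^{**}$ by the right side of (1). The resulting map is affine, and it is continuous from the weak$^*$ topology of $C(K)^*$ to that of $X^{**}$, since each $k\mapsto k(x^*)$ is a continuous function on $K$. The probabilities form a compact convex set, so the barycenters form a $w^*$-compact convex set; it contains $K$ (use point masses), hence $\overline{\operatorname{co}M}^{w^*}$. In Section 1, $\mu$ puts mass $r(n)-r(n+1)$ on $s_n$ and mass $\lim_i r(i)$ on $\mathbf 1$.

**(F4) Reverse Fatou.** If $f_n\le R$ are measurable functions on a probability space with $\sup_n|f_n|$ bounded, then $\int\limsup f_n\ge\limsup\int f_n$. This is Fatou's lemma for the nonnegative functions $R-f_n$. It is a statement about *sequences*.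

**(F5) Lower semicontinuity.** Closed balls of $X^{**}$ are $w^*$-closed. So if $p_\alpha\to p$ in $w^*$ and $\|p_\alpha\|\le1$ for all large $\alpha$, then $\|p\|\le1$.

## 4. Two situations in which the hull costs nothing

For convex $Z$ the function $p\mapsto d(p,Z)$ is convex: if $p=\sum_i\lambda_ip_i$ is a convex combination and $z_i\in Z$ satisfy $\|p_i-z_i\|\le d(p_i,Z)+\delta$, then $\sum_i\lambda_iz_i\in Z$ is within $\sum_i\lambda_id(p_i,Z)+\delta$ of $p$. Hence $\hat d(\operatorname{co}K,Z)=\hat d(K,Z)$. Finite convex combinations are harmless, and so are norm limits, since $d(\cdot,Z)$ is $1$-Lipschitz. If $d(\cdot,X)$ were $w^*$-lower semicontinuous, then $\{d(\cdot,X)\le\varepsilon\}$ would be a $w^*$-closed convex set and the factor would always be $1$. But it is not lower semicontinuous: in Section 1, $d(s_n,c_0)=0$ for all $n$ and $d(\mathbf 1,c_0)=1$. The whole difficulty is in the second weak$^*$ closure.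

The next thing to try is to test $r$ against a functional $z$ that measures its distance, to replace $z$ by elements of $X^*$ through Goldstine's theorem, and to write $r$ as an average of points $k\in K$. When sequences suffice to describe closures in $B_{X^*}$, this works. A topological space is *Fréchet–Urysohn* if every point in the closure of a set is the limit of a sequence from that set. Metrizable spaces have this property; for instance $(B_{X^*},w^*)$ is metrizable when $X$ is separable, as for $X=c_0$.

**Proposition 1.** Suppose $(B_{X^*},w^*)$ is Fréchet–Urysohn (for instance angelic), and let $M\subset X^{**}$ be bounded and nonempty. Then $\hat d(\overline{\operatorname{co}M}^{w^*},X)=\hat d(\overline M^{w^*},X)$.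

**Proof.** "$\ge$" holds because $\overline M^{w^*}\subset\overline{\operatorname{co}M}^{w^*}$. For "$\le$", let $K=\overline M^{w^*}$, $\varepsilon=\hat d(K,X)$, $r\in\overline{\operatorname{co}M}^{w^*}$ and $\delta>0$; let $\mu$ be as in (1). By (F1) there is $z\in X^\perp\subset X^{***}$ with $\|z\|\le1$ and $z(r)=d(r,X)$ (take $z=0$ if $d(r,X)=0$). Consider the set
$$A=\{y\in B_{X^*}:\ r(y)>d(r,X)-\delta\}.$$
Apply (F2) to $z$, to $r$ and to finitely many elements of $X$. Since $z$ vanishes on $X$, every $\sigma(X^*,X)$-neighborhood of $0$ meets $A$. So $0$ is in the $w^*$-closure of $A$, and by hypothesis there is a sequence $(y_n)$ in $A$ with $y_n\to0$ in $\sigma(X^*,X)$. The functions $k\mapsto k(y_n)$ are continuous and uniformly bounded on $K$, so (F4) and (1) give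
$$\int_K\limsup_nk(y_n)\,d\mu(k)\ge\limsup_nr(y_n)\ge d(r,X)-\delta.$$
Hence some $k\in K$ has $\limsup_nk(y_n)\ge d(r,X)-\delta$. Choose $x\in X$ with $\|k-x\|\le\varepsilon+\delta$. Then $k(y_n)\le x(y_n)+\varepsilon+\delta$, and $x(y_n)\to0$, so $\limsup_nk(y_n)\le\varepsilon+\delta$. Thus $d(r,X)\le\varepsilon+2\delta$; let $\delta\downarrow0$. $\blacksquare$

## 5. Fatou's lemma for nets, and a point that comes too late

Without the Fréchet–Urysohn property, Goldstine's theorem gives only a net $y_\alpha\to z$ in $\sigma(X^{***},X^{**})$. For each single $k\in K$ all is well: if $x\in X$ and $\|k-x\|\le\varepsilon+\delta$, then $k(y_\alpha)\to z(k)=z(k-x)\le\varepsilon+\delta$. Also $\int_Kk(y_\alpha)\,d\mu=r(y_\alpha)\to z(r)=d(r,X)$. If limit and integral could be interchanged, we would get $d(r,X)\le\varepsilon+\delta$. But they cannot be interchanged for nets. On $[0,1]$ with Lebesgue measure, let $f_F=1_{[0,1]\setminus F}$ for finite $F\subset[0,1]$, directed by inclusion. Then $f_F\to0$ at every point, and $\int f_F=1$ for every $F$. Keep this example in mind: Theorem B is built on it.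

So we must use a sequence. We can choose $y_n\in B_{X^*}$ with $r(y_n)>d(r,X)-\delta$, and Fatou supplies $k_0\in K$ and a subsequence with $k_0(y_{n_j})\to L\ge d(r,X)-\delta$. To finish as in Proposition 1, we would need $y_{n_j}(x)\to0$ for the element $x\in X$ that approximates $k_0$. At stage $n$, Goldstine's theorem lets us make $y_n$ small on finitely many prescribed elements of $X$. But $k_0$ is produced only *after* the whole sequence $(y_n)$ has been fixed, and $K$ may be uncountable, so we could not have prescribed its approximant in advance. This is the exact point where the argument stops.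

The remedy is to replace $k_0$ by another point $\tilde k\in K$ that we did foresee. Fatou's lemma tells us only about the numbers $k_0(y_1),k_0(y_2),\dots$. For each $n$, the possible vectors $(k(y_1),\dots,k(y_n))$ form a bounded set in $\mathbb R^n$, so up to error $1/n$ they are realized by a *finite* set $D_n\subset M$. These finitely many points are known at stage $n$, so all later $y_i$ can be made good on their approximants. Whichever $k_0$ turns up, it is imitated on $y_1,\dots,y_n$ by some $m_n\in D_n$, and a cluster point $\tilde k$ of $(m_n)$ has the same values as $k_0$ on every $y_i$.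

The approximant of $\tilde k$ itself was still not foreseen. What we control is the value of $\tilde k$ at a $w^*$-cluster point $y$ of $(y_{n_j})$: each $m_n(y)$ is controlled through the foreseen approximant of $m_n$, and evaluation at the fixed element $y\in X^*$ is $w^*$-continuous. Note that $\tilde k(y)$ need not be the limit $L$ of $\tilde k(y_{n_j})$, since $\tilde k$ is not $\sigma(X^*,X)$-continuous. To compare the two we pass from $\tilde k$ to its approximant in $X$ and back, paying $\varepsilon$ each time. With the $\eta$ paid for the $m_n$, the total is $2\varepsilon+\eta$.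

## 6. The upper bound: proof of Theorem A

Put $\varepsilon=\hat d(K,Z)$ and $\eta=\hat d(M,Z)$. Both are finite because $M$, and hence $K$, is bounded; and $\eta\le\varepsilon$ because $M\subset K$. This already gives the second inequality of the theorem. Let $R=\sup_{k\in K}\|k\|$. Fix $r\in\overline{\operatorname{co}M}^{w^*}$ and put $d=d(r,Z)$. If $d=0$ there is nothing to prove, so let $d>0$, and fix $\delta>0$. We show $d\le2\varepsilon+\eta+4\delta$.

**Step 0: a functional that measures the distance.** By (F1) there is $z\in X^{***}$ with $\|z\|=1$ and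
$$s:=\sup_Zz\le z(r)-d.\tag{2}$$
The number $s$ is finite, since $Z\neq\emptyset$ and $s\le z(r)-d$. (For $Z=X$ we have $s=0$.)

**Step 1: $r$ as an average of points of $K$.** By (F3) there is a Radon probability $\mu$ on $K$ that satisfies (1).

**Step 2: approximants, fixed once and for all.** For each $k\in K$ choose $x_k\in Z$ with $\|k-x_k\|\le\varepsilon+\delta$; if $k\in M$, choose it with $\|k-x_k\|\le\eta+\delta$, which is also at most $\varepsilon+\delta$.

**Step 3: test functionals and finite sets of imitators, chosen in alternation.** We choose $y_1,D_1,y_2,D_2,\dots$ in this order, with $y_n\in B_{X^*}$ and $D_n\subset M$ finite.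

Suppose $D_1,\dots,D_{n-1}$ are chosen (none if $n=1$). Apply (F2) to $z$ and to the finitely many elements $r$ and $x_m$, $m\in D_1\cup\dots\cup D_{n-1}$, of $X^{**}$. We get $y_n\in B_{X^*}$ with
$$r(y_n)>z(r)-\delta,\tag{3}$$
$$y_n(x_m)<z(x_m)+\tfrac1n\le s+\tfrac1n\qquad(m\in D_1\cup\dots\cup D_{n-1}).\tag{4}$$
The second inequality in (4) holds because $x_m\in Z$.

Now $y_1,\dots,y_n$ are chosen. The map $\Phi_n(k)=(k(y_1),\dots,k(y_n))$ from $K$ to $\mathbb R^n$ is $w^*$-continuous, and $M$ is $w^*$-dense in $K$, so $\Phi_n(M)$ is dense in $\Phi_n(K)$. The set $\Phi_n(M)$ is bounded in $\mathbb R^n$, hence totally bounded: there is a finite $D_n\subset M$ such that every point of $\Phi_n(M)$ is within $\frac1{2n}$, in the maximum norm, of a point of $\Phi_n(D_n)$. Every point of $\Phi_n(K)$ is within $\frac1{2n}$ of $\Phi_n(M)$ up to an arbitrarily small distance, in particular within $\frac1{2n}$ of some point of $\Phi_n(M)$. So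
$$\text{for every }k\in K\text{ there is }m\in D_n\text{ with }|m(y_i)-k(y_i)|\le\tfrac1n\text{ for all }i\le n.\tag{5}$$

**Step 4: one point of $K$ that sees the distance.** The functions $k\mapsto k(y_n)$ are continuous on $K$ and bounded in absolute value by $R$. By (F4), (1) and (3),
$$\int_K\limsup_nk(y_n)\,d\mu(k)\ge\limsup_n\int_Kk(y_n)\,d\mu(k)=\limsup_nr(y_n)\ge z(r)-\delta.$$
Since $\mu$ is a probability, the integrand cannot be smaller than $z(r)-\delta$ everywhere. So there are $k_0\in K$ and a subsequence $(y_{n_j})$ with
$$k_0(y_{n_j})\to L\ge z(r)-\delta.\tag{6}$$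

**Step 5: replace $k_0$ by a foreseen point, and control that point at a cluster point of $(y_{n_j})$.** By (5), choose $m_n\in D_n$ with $|m_n(y_i)-k_0(y_i)|\le\frac1n$ for $i\le n$. By compactness of $K$ let $\tilde k\in K$ be a $w^*$-cluster point of $(m_n)$. For fixed $i$ we have $m_n(y_i)\to k_0(y_i)$, so
$$\tilde k(y_i)=k_0(y_i)\qquad\text{for all }i.\tag{7}$$
By Banach–Alaoglu let $y\in B_{X^*}$ be a $\sigma(X^*,X)$-cluster point of $(y_{n_j})_j$.

Fix $n$. If $i>n$, then $m_n\in D_n\subset D_1\cup\dots\cup D_{i-1}$, so (4) gives $y_i(x_{m_n})<s+\frac1i$. Since $x_{m_n}\in X$, the number $y(x_{m_n})$ is a limit of a subnet of $(y_{n_j}(x_{m_n}))_j$, and the indices along it eventually exceed any bound. Hence $y(x_{m_n})\le s$. As $m_n\in M$ and $\|y\|\le1$,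
$$m_n(y)\le y(x_{m_n})+\|m_n-x_{m_n}\|\le s+\eta+\delta.$$
This holds for every $n$. Evaluation at the fixed element $y\in X^*$ is $w^*$-continuous on $X^{**}$, so the bound passes to the cluster point:
$$\tilde k(y)\le s+\eta+\delta.\tag{8}$$

**Step 6: compare $L$ with $\tilde k(y)$.** Put $\tilde x=x_{\tilde k}\in Z\subset X$, so $\|\tilde k-\tilde x\|\le\varepsilon+\delta$. Take a subnet of $(y_{n_j})$ that converges to $y$ in $\sigma(X^*,X)$. Along it $\tilde x(y_{n_j})\to\tilde x(y)$, because $\tilde x\in X$, while $\tilde k(y_{n_j})=k_0(y_{n_j})\to L$ by (7) and (6). Passing to the limit in $\tilde k(y_{n_j})\le\tilde x(y_{n_j})+\varepsilon+\delta$, and then using $\|\tilde k-\tilde x\|\le\varepsilon+\delta$ once more, this time at $y$, and (8), we get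
$$L\le\tilde x(y)+\varepsilon+\delta\le\tilde k(y)+2(\varepsilon+\delta)\le s+\eta+2\varepsilon+3\delta.$$
By (2) and (6),
$$d\le z(r)-s\le L+\delta-s\le2\varepsilon+\eta+4\delta.$$
Let $\delta\downarrow0$. $\blacksquare$

The sets $D_n$ were taken in $M$, not merely in $K$. With $D_n\subset K$ the same argument gives $s+\varepsilon+\delta$ in (8), hence $3\varepsilon$; taking them in the dense subset $M$ gains the sharper term $\eta$.

**Corollary 2.** $c^*\le3$.

**Proof.** Let $M$ be bounded, nonempty and $\varepsilon$-WRK (the empty set is trivial), and let $c>3$. Then $\hat d(\overline M^{w^*},X)\le\varepsilon$, so by Theorem A with $Z=X$ every $r\in\overline{\operatorname{co}M}^{w^*}$ satisfies $d(r,X)\le3\varepsilon$. If $\varepsilon>0$, then $3\varepsilon<c\varepsilon$ and so $r\in X+c\varepsilon B_{X^{**}}$. If $\varepsilon=0$, then $d(r,X)=0$ and $r\in X$ since $X$ is closed. So $\operatorname{co}M$ is $c\varepsilon$-WRK, and every $c>3$ has the required property. $\blacksquare$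

## 7. Sets that are small one at a time and almost everything on average

We now look for an example in which the hull costs as much as Theorem A allows. First let $\eta=0$ and $\varepsilon=1$, where the target is $d(r,X)\ge2$. Here is a plan suggested by the failure of Fatou's lemma in Section 5. Take an index set $\Gamma$ and subsets $k_t\subset\Gamma$, one for each $t$ in a probability space. Let $X\subset\ell_\infty(\Gamma)$ consist of functions that are small outside finite unions of the $k_t$. The function $2\cdot1_k$ with $k\subset k_t$ differs from $1_{k_t}\in X$ by a function with values $\pm1$ on $k_t$ and $0$ off $k_t$, so it should be at distance at most $1$ from $X$. On the other hand, if the average of the $1_{k_t}$ is close to $1$ even where a given $x\in X$ is small, then twice the average should be at distance at least $2$ from $X$. Finally, the family of the $1_k$ must be closed under pointwise limits, so that taking the weak$^*$ closure brings in nothing else.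

Copying the example of Section 5 literally, one would let $\Gamma$ be the set of finite $F\subset[0,1]$ and $k_t=\{F:t\notin F\}$. The averages are right: each $F$ lies in $k_t$ for almost every $t$. But the closedness fails. If $t_i\to t$ with distinct $t_i$, then for each $F$ we have $t_i\notin F$ for all but finitely many $i$, so $1_{k_{t_i}}\to1_\Gamma$ pointwise; and $\Gamma$ is contained in no $k_{t'}$, since $\{t'\}\notin k_{t'}$. The condition $t\notin F$ does not survive limits in $t$. The cure is to replace the complements of finite sets by *clopen* sets of measure close to $1$: the condition $t\in C$ with $C$ closed does survive limits.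

**The index set.** Let $\Delta=\{0,1\}^{\mathbb N}$ with the product topology and the fair coin measure $\lambda$; a cylinder that fixes the first $p$ coordinates has measure $2^{-p}$. Let
$$\Gamma=\{(n,C):n\in\mathbb N,\ C\subset\Delta\text{ clopen},\ \lambda(C)\ge1-\tfrac1n\},\qquad k_t=\{(n,C)\in\Gamma:t\in C\}\quad(t\in\Delta).$$
There are countably many clopen sets, so $\Gamma$ is countable; it is infinite because it contains all $(n,\Delta)$. The $(n,\Delta)$ also lie in every $k_t$, so each $k_t$ is infinite.

**The ideal and the space.** Let $I$ be the ideal of all subsets of sets of the form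
$$k_{t_1}\cup\dots\cup k_{t_m}\cup\{(n,C)\in\Gamma:n\le N\}.$$
It is closed under subsets and finite unions, and it contains all finite subsets of $\Gamma$, because a finite set lies in $\{n\le N\}$ for large $N$. Let
$$X=\{x\in\ell_\infty(\Gamma):\ \{\gamma:|x(\gamma)|\ge\delta\}\in I\ \text{ for all }\delta>0\}$$
with the sup norm. For example, $1_A\in X$ for every $A\in I$; in particular $1_{k_t}\in X$, and all finitely supported functions are in $X$. The set $X$ is a linear subspace, since $\{|x+x'|\ge\delta\}\subset\{|x|\ge\frac\delta2\}\cup\{|x'|\ge\frac\delta2\}$ and scalar multiples are clear. It is closed: if $\|x_n-x\|<\frac\delta2$ with $x_n\in X$, then $\{|x|\ge\delta\}\subset\{|x_n|\ge\frac\delta2\}\in I$. As $\Gamma$ is countably infinite, $\ell_\infty(\Gamma)$ is isometric to $\ell_\infty$, and $X$ is a closed subspace of it. Write $\delta_\gamma\in B_{X^*}$ for evaluation at $\gamma$.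

**Fact 1.** For every $x\in X$ and $\theta>0$ there is $(n,C)\in\Gamma$ with $n>1/\theta$ and $|x(n,C)|<\theta$.

**Proof.** We have $\{|x|\ge\theta\}\subset k_{t_1}\cup\dots\cup k_{t_m}\cup\{(n,C)\in\Gamma:n\le N\}$ for some $t_1,\dots,t_m$ and $N$. Take $n>\max(N,1/\theta)$, and $p$ with $m2^{-p}\le\frac1n$. Let $C$ be $\Delta$ minus the cylinders that fix the first $p$ coordinates of $t_1,\dots,t_m$. Then $C$ is clopen, $\lambda(C)\ge1-\frac1n$ and $t_1,\dots,t_m\notin C$. So $(n,C)\in\Gamma$ is outside the set above, and $|x(n,C)|<\theta$. $\blacksquare$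

**Two kinds of elements of $X^{**}$.** For $y\in X^*$, a finite set $G\subset\Gamma$ and signs $\sigma_\gamma$ with $\sigma_\gamma y(1_{\{\gamma\}})=|y(1_{\{\gamma\}})|$, we have $\sum_{\gamma\in G}|y(1_{\{\gamma\}})|=y\big(\sum_{\gamma\in G}\sigma_\gamma1_{\{\gamma\}}\big)\le\|y\|$. So $Qy=(y(1_{\{\gamma\}}))_{\gamma\in\Gamma}$ defines a bounded operator $Q:X^*\to\ell_1(\Gamma)$. Let
$$j=Q^*:\ell_\infty(\Gamma)\to X^{**},\qquad j(f)(y)=\sum_{\gamma\in\Gamma}f(\gamma)\,y(1_{\{\gamma\}}).$$
As an adjoint, $j$ is continuous from $\sigma(\ell_\infty(\Gamma),\ell_1(\Gamma))$ to $\sigma(X^{**},X^*)$. If $f$ is finitely supported, then $j(f)(y)=y(f)$, that is, $j(f)=f\in X$. Since $Q\delta_\gamma$ is the unit vector at $\gamma$, we have $j(f)(\delta_\gamma)=f(\gamma)$ for all $f$ and $\gamma$.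

Direct $I$ by inclusion and let $u\in B_{X^{**}}$ be a $w^*$-cluster point of the net $(1_B)_{B\in I}$. For each $\gamma$, eventually $\gamma\in B$, so $u(\delta_\gamma)=1$.

A warning: $j(1_{k_t})$ and $1_{k_t}$ are different elements of $X^{**}$. Let $\mathcal U$ be an ultrafilter on the infinite set $k_t$ that contains no finite set, and let $y(x)=-\lim_{\mathcal U}x(\gamma)$. Then $y\in B_{X^*}$, $y(1_{\{\gamma\}})=0$ for all $\gamma$, so $Qy=0$ and $j(f)(y)=0$ for all $f$; but $y(1_{k_t})=-1$.

**Fact 2.** Let $0\le\eta\le1$. If $k\subset k_t$ for some $t\in\Delta$, then $\|\eta u+2j(1_k)-(1+\eta)1_{k_t}\|\le1$.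

**Proof.** Let $B\in I$ with $B\supset k_t$ and let $G\subset\Gamma$ be finite. The function
$$\eta1_B+2\cdot1_{k\cap G}-(1+\eta)1_{k_t}\in X$$
has on $k_t$ the value $\eta+2-(1+\eta)=1$ or $\eta-(1+\eta)=-1$, and off $k_t$ the value $0$ or $\eta$. So its norm is at most $1$. Since $k_t\in I$, eventually $B\supset k_t$ along the net; passing to the cluster point $u$ and using (F5), we get
$$\|\eta u+2\cdot1_{k\cap G}-(1+\eta)1_{k_t}\|\le1\qquad(G\text{ finite}).$$
Now let $G\uparrow\Gamma$ along the finite sets. Then $1_{k\cap G}\to1_k$ pointwise and boundedly, hence in $\sigma(\ell_\infty(\Gamma),\ell_1(\Gamma))$, so $1_{k\cap G}=j(1_{k\cap G})\to j(1_k)$ in $w^*$. Apply (F5) again. $\blacksquare$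

Why $u$, and not the more obvious $j(1_\Gamma)$, which also has the value $1$ at all $\delta_\gamma$? With $j(1_\Gamma)$ in place of $u$, the functional $y$ of the warning gives
$$\big(\eta j(1_\Gamma)+2j(1_k)-(1+\eta)1_{k_t}\big)(y)=1+\eta,$$
so for $\eta>0$ the norm exceeds $1$. The order of limits in Fact 2 matters: the sets $B$ swallow all of $k_t$, while $G$ stays finite.

## 8. The extremal set: proof of Theorem B

Let $X$ be the space of Section 7.

**Step 1: reduction to $\varepsilon=1$.** For a general pair, apply the case $(\eta/\varepsilon,1)$ and multiply the set $M$ and the point $r$ by $\varepsilon$; all distances to the subspace $X$ scale by $\varepsilon$. So let $\varepsilon=1$ and $0\le\eta\le1$.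

**Step 2: the set $M$ and its distance to $X$.** Let
$$M=\{\eta u+2\cdot1_{k_t\cap G}:\ t\in\Delta,\ G\subset\Gamma\text{ finite}\}.$$
It is bounded, and since $1_{k_t\cap G}\in X$ and $\|u\|\le1$, we have $M\subset X+\eta B_{X^{**}}$.

**Step 3: the weak$^*$ closure of $M$ stays within $1$ of $X$.** Let
$$S=\{1_k:\ k\subset k_t\text{ for some }t\in\Delta\}\subset\{0,1\}^\Gamma.$$
We claim that $S$ is closed in $\{0,1\}^\Gamma$. Let $1_{k_i}\to1_k$ pointwise along a net, with $k_i\subset k_{t_i}$. As $\Delta$ is compact, pass to a subnet with $t_i\to t$. If $(n,C)\in k$, then eventually $(n,C)\in k_i\subset k_{t_i}$, that is, $t_i\in C$. As $C$ is closed, $t\in C$, so $(n,C)\in k_t$. Thus $k\subset k_t$ and $1_k\in S$.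

So $S$ is compact in the topology of pointwise convergence, which on bounded subsets of $\ell_\infty(\Gamma)$ is $\sigma(\ell_\infty(\Gamma),\ell_1(\Gamma))$. Hence $\eta u+2j(S)$ is $w^*$-compact in $X^{**}$. It contains $M$, because $1_{k_t\cap G}=j(1_{k_t\cap G})$ and $k_t\cap G\subset k_t$. Therefore, by Fact 2 and $1_{k_t}\in X$,
$$\overline M^{w^*}\subset\eta u+2j(S)\subset X+B_{X^{**}}.$$

**Step 4: the average lies in the closed convex hull.** Let $\rho(n,C)=\lambda(C)$, so $\rho\in\ell_\infty(\Gamma)$, and put
$$r=\eta u+2j(\rho).$$
Let $G\subset\Gamma$ be finite. Let $\mathcal P$ be the set of atoms of the finite algebra of subsets of $\Delta$ generated by $\{C:(n,C)\in G\}$, and pick $t_P\in P$ for each $P\in\mathcal P$. For $(n,C)\in G$, the set $C$ is the disjoint union of the atoms $P$ with $t_P\in C$, so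
$$\sum_{P\in\mathcal P}\lambda(P)\,1_{k_{t_P}}(n,C)=\sum_{P:\,t_P\in C}\lambda(P)=\lambda(C).$$
In other words,
$$1_G\,\rho=\sum_{P\in\mathcal P}\lambda(P)\,1_{k_{t_P}\cap G}.$$
Since $\sum_P\lambda(P)=1$, the element $\eta u+2j(1_G\rho)=\sum_P\lambda(P)\big(\eta u+2\cdot1_{k_{t_P}\cap G}\big)$ belongs to $\operatorname{co}M$. As $G\uparrow\Gamma$, $1_G\rho\to\rho$ pointwise and boundedly, so $j(1_G\rho)\to j(\rho)$ in $w^*$. Hence $r\in\overline{\operatorname{co}M}^{w^*}$.

**Step 5: $r$ is far from $X$.** Let $x\in X$ and $\theta>0$, and take $\gamma=(n,C)$ from Fact 1: $\frac1n<\theta$ and $|x(\gamma)|<\theta$. Since $\|\delta_\gamma\|\le1$, $u(\delta_\gamma)=1$ and $j(\rho)(\delta_\gamma)=\lambda(C)\ge1-\frac1n$,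
$$\|r-x\|\ge(r-x)(\delta_\gamma)=\eta+2\lambda(C)-x(\gamma)\ge\eta+2-\tfrac2n-\theta\ge\eta+2-3\theta.$$
As $\theta>0$ and $x\in X$ are arbitrary, $d(r,X)\ge2+\eta$. Steps 2 and 3 give $\hat d(M,X)\le\eta$ and $\hat d(\overline M^{w^*},X)\le1$, so Theorem A gives $d(r,X)\le2+\eta$ as well. $\blacksquare$

## 9. The value $c^*=3$, and distance versus inclusion

**Proof of Theorem C.** Corollary 2 gives $c^*\le3$. For the other inequality take $\eta=\varepsilon=1$ in Theorem B. Then $M$ is $1$-WRK, while some $r\in\overline{\operatorname{co}M}^{w^*}$ has $d(r,X)\ge3$; so $r\notin X+\alpha B_{X^{**}}$ for every $\alpha<3$, and $\operatorname{co}M$ is not $\alpha$-WRK for any $\alpha<3$. Hence every $c$ with the required property satisfies $c\ge3$. Together, $c^*=3$. $\blacksquare$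

Theorems A and B together say more. If $M\subset X+\eta B_{X^{**}}$ and $\overline M^{w^*}\subset X+\varepsilon B_{X^{**}}$ with $\eta\le\varepsilon$, then $d(r,X)\le2\varepsilon+\eta$ on $\overline{\operatorname{co}M}^{w^*}$, and this bound is optimal for every pair $0\le\eta\le\varepsilon$ with $\varepsilon>0$. The case $\eta=0$, in particular $M\subset X$, gives the constant $2$; the case $\eta=\varepsilon$ gives the constant $3$. By Proposition 1, the dual ball of the space $X$ of Theorem B is not Fréchet–Urysohn in its weak$^*$ topology, because there the hull does cost something: $2\varepsilon+\eta>\varepsilon$.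

Finally, Theorem A is a statement about distances: it says $d(r,X)\le3\varepsilon$ on $\overline{\operatorname{co}M}^{w^*}$, and this determines the infimum $c^*$. It is not claimed that the inclusion $\overline{\operatorname{co}M}^{w^*}\subset X+3\varepsilon B_{X^{**}}$ always holds with exactly $c=3$, because best approximants in $X$ need not exist. The inclusion does hold whenever $X$ is proximinal in $X^{**}$, that is, whenever every $r\in X^{**}$ has a nearest point $x\in X$: then $\|r-x\|=d(r,X)\le3\varepsilon$. The space $c_0$ is an example. For $f\in\ell_\infty$ put $l=\limsup_n|f(n)|$; every $x\in c_0$ has $\|f-x\|\ge l$, and the sequence $x(n)=\operatorname{sign}(f(n))\max(|f(n)|-l,0)$ lies in $c_0$ and satisfies $\|f-x\|\le l$.
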